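\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}[section]
\newtheorem{corollary}[lemma]{Corollary}
\newtheorem{proposition}[lemma]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[lemma]{Remark}

\title{Noncongruent analytic hedgehogs\\ with the same curvature function}


\begin{abstract}
A hedgehog in $\mathbb R^3$ is the envelope of the planes $\langle x,u\rangle=h(u)$, $u\in\mathbb S^2$; its curvature function is $R_h=\det(\nabla^2h+h\,\mathrm{Id})$. We show that there are real-analytic $f,g$ on $\mathbb S^2$ with $R_f=R_g$ whose hedgehogs are not congruent. We give an explicit pair, then an infinite-dimensional family of pairs with a criterion for noncongruence of generic linear images, and finally pairs that are not even affinely equivalent. The first two constructions rest on the fact that the equation $R_f=R_g$ is invariant under all linear maps of $\mathbb R^3$, while congruence is not. The third superposes two Fourier modes whose signs no symmetry can change simultaneously.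
\end{abstract}

\section{The question and the answer}

For $h\in C^2(\mathbb S^2;\mathbb R)$ the \emph{hedgehog} $\mathcal H_h\subset\mathbb R^3$ with support function $h$ is the envelope of the planes $\{x:\langle x,u\rangle=h(u)\}$, $u\in\mathbb S^2$. It is parametrized by
\[
x_h(u)=h(u)\,u+(\nabla h)(u),
\]
where $\nabla h$ is the spherical gradient. If $h$ is the support function of a convex body whose boundary has positive Gaussian curvature, then $\mathcal H_h$ is that boundary and $u$ is the outer normal at $x_h(u)$. In general hedgehogs are Minkowski differences of such surfaces; they may be singular and cross themselves. The \emph{curvature function} of $\mathcal H_h$ is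
\[
R_h(u)=\det W_h(u),\qquad W_h=\nabla^2h+h\,\mathrm{Id}_{T_u\mathbb S^2},
\]
with the spherical Hessian $\nabla^2h$. Since $W_h$ is the differential of $x_h$, we have $R_h=1/K_h$ wherever the Gaussian curvature $K_h$ is defined. For $h\equiv r$ the hedgehog is the sphere of radius $|r|$ and $R_h=r^2$. Adding a linear function $\langle c,\cdot\rangle$ to $h$ translates $\mathcal H_h$ by $c$ and leaves $W_h$ unchanged; replacing $h$ by $-h$ gives $\mathcal H_{-h}=-\mathcal H_h$ and $R_{-h}=R_h$.

Two hedgehogs are \emph{congruent} if an isometry of $\mathbb R^3$ maps one onto the other. How far does $R_h$ determine $\mathcal H_h$? Among convex surfaces of positive curvature, Minkowski's uniqueness theorem says that $R_h$ determines $\mathcal H_h$ up to translation. For general hedgehogs, write $f=q+p$, $g=q-p$. Since the determinant of a $2\times2$ matrix is a quadratic form, $R_f=R_g$ holds exactly when the polarized form of $\det$ vanishes on the pair $(W_q,W_p)$. For smooth functions this can happen for a trivial reason: $q$ and $p$ may vanish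 outside two disjoint sets. Two analytic functions that are not identically zero never do this, so one may hope that analyticity restores rigidity. Noncongruent hedgehogs with the same curvature function exist, but, according to \cite{problem}, only nonanalytic examples are known, and the following question is stated there as open: \emph{are there two real-analytic functions on $\mathbb S^2$ with the same curvature function and noncongruent hedgehogs?} We show that the answer is yes.

\begin{theorem}\label{thm:explicit}
For $u\in\mathbb S^2$ put $N=\sqrt{1+8u_1^2}$ and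
\[
f_\pm(u)=3N-\frac{3N^3}{3N^2-u_3^2}-\sqrt3\,u_3\operatorname{artanh}\frac{u_3}{\sqrt3\,N}\ \pm\ \frac{9u_1^2-u_2^2}{2N}.
\]
Then $f_+,f_-$ are real-analytic on $\mathbb S^2$ and $R_{f_+}=R_{f_-}$, but $\mathcal H_{f_+}$ and $\mathcal H_{f_-}$ are not congruent.
\end{theorem}

The idea is as follows. Let $q$ be rotationally symmetric about the $x_3$-axis and let $p$ be a single Fourier mode in the longitude $\varphi$, say $p=a(\theta)\cos n\varphi$, where $\theta$ is the angle from the north pole. Then the equation for $(q,p)$ becomes an ordinary differential equation, which we can solve: we prescribe $p$ and find $q$. At first sight nothing is gained, because $q-p$ arises from $q+p$ by the rotation through $\pi/n$, so that the two hedgehogs are congruent. But if $R_f=R_g$, then the images of $\mathcal H_f$ and $\mathcal H_g$ under \emph{any} invertible linear map $T^t$ again have equal curvature functions (Lemma~\ref{lem:linear}). In general a generic $T$ destroys the congruence. In Theorem~\ref{thm:explicit} we have $n=2$ and $T=\operatorname{diag}(3,1,1)$: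 one hedgehog is long in the direction $x_1$, its quarter-turn is long in the direction $x_2$, and stretching the $x_1$-direction makes their diameters different.

Theorem~\ref{thm:family} in Section~\ref{sec:family} carries this out for all $n\ge2$ and an infinite-dimensional cone of functions $a$, and says exactly when generic $T$ work. All pairs obtained in this way are still linear images of each other. This is not forced:

\begin{theorem}\label{thm:affine}
There are real-analytic $f,g$ on $\mathbb S^2$ with $R_f=R_g$ such that no affine bijection of $\mathbb R^3$ maps $\mathcal H_f$ onto $\mathcal H_g$.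
\end{theorem}

For this we put two modes, $3$ and some even $m$, into $p$, with the same $q$; no isometry preserving the $x_3$-axis changes the sign of both. The existence of the second mode is a singular boundary value problem, solved in Section~\ref{sec:affine} by counting zeros.

Section~\ref{sec:prelim} contains the tools, Section~\ref{sec:explicit} the explicit pair. Section~\ref{sec:sets} shows that an analytic hedgehog, as a set, determines its support function up to an obvious symmetry; this turns congruence and affine equivalence into equations between functions, and is needed for the last two sections only.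

\section{Linear maps, polarization, rotational symmetry}\label{sec:prelim}

\paragraph{Homogeneous extension.} Let $H(x)=|x|\,h(x/|x|)$ be the $1$-homogeneous extension of $h$; capital letters $F,G,H,P,Q$ always denote such extensions. Then $\nabla H(u)=h(u)u+\nabla h(u)=x_h(u)$ for $u\in\mathbb S^2$. As $\nabla H$ is $0$-homogeneous, $D^2H(u)u=0$. On $u^\perp$ the form $D^2H(u)$ equals $W_h(u)$: for a unit vector $w\in u^\perp$, the second derivative of $h$ along the great circle $u\cos\tau+w\sin\tau$ at $\tau=0$ is
\[
\nabla^2h(u)(w,w)=D^2H(u)(w,w)-\langle\nabla H(u),u\rangle=D^2H(u)(w,w)-h(u).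
\]
In particular $dx_h(u)=W_h(u)$ as a map of $T_u\mathbb S^2=u^\perp$ into itself, so where $R_h(u)\ne0$ the surface $x_h$ has tangent plane direction $u^\perp$. Replacing $h$ by $h(-\,\cdot)$ gives $x_{h(-\cdot)}(u)=-x_h(-u)$.

\begin{lemma}\label{lem:linear}
Let $T\in GL(3,\mathbb R)$ and $h_T(u)=H(Tu)$. Then $\mathcal H_{h_T}=T^t(\mathcal H_h)$ and
\[
R_{h_T}(u)=(\det T)^2\,|Tu|^{-4}\,R_h\!\left(\frac{Tu}{|Tu|}\right).
\]
In particular, $R_f=R_g$ implies $R_{f_T}=R_{g_T}$.
\end{lemma}

\begin{proof}
The extension of $h_T$ is $H\circ T$, and $\nabla(H\circ T)(u)=T^t\nabla H(Tu)=T^tx_h(Tu/|Tu|)$. Since $u\mapsto Tu/|Tu|$ is a bijection of $\mathbb S^2$, the first claim follows.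

If $M$ is a symmetric $3\times3$ matrix, $|v|=1$ and $Mv=0$, then $\operatorname{adj}M=\det(M|_{v^\perp})\,vv^t$, as one sees in an orthonormal basis ending with $v$. So $\operatorname{adj}D^2H(v)=R_h(v)\,vv^t$ for $v\in\mathbb S^2$, and the curvature function can be read off from the adjugate of $D^2H$. Let $y=Tu$. As $D^2H$ is $(-1)$-homogeneous and $\operatorname{adj}$ is quadratic, $\operatorname{adj}D^2H(y)=|y|^{-4}R_h(y/|y|)\,yy^t$. Hence
\begin{align*}
\operatorname{adj}D^2(H\circ T)(u)&=\operatorname{adj}\big(T^tD^2H(y)T\big)=\operatorname{adj}(T)\operatorname{adj}(D^2H(y))\operatorname{adj}(T)^t\\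
&=(\det T)^2|y|^{-4}R_h(y/|y|)\,uu^t,
\end{align*}
because $\operatorname{adj}(T)\,y=\operatorname{adj}(T)Tu=(\det T)\,u$.
\end{proof}

\paragraph{Polarization.} For symmetric $2\times2$ matrices put $[M,N]=M_{11}N_{22}+M_{22}N_{11}-2M_{12}N_{12}$. Then $\det(M\pm N)=\det M+\det N\pm[M,N]$; in particular $[M,N]$ does not depend on the orthonormal basis. Hence
\begin{equation}\label{eq:polar}
[W_q,W_p]=0\iff R_{q+p}=R_{q-p},\qquad\text{and then}\quad R_{q\pm p}=R_q+R_p .
\end{equation}

\paragraph{Coordinates.} Write $u=(\sigma\cos\varphi,\sigma\sin\varphi,t)$ with $t=\cos\theta$, $\sigma=\sin\theta$. In the orthonormal frame $(\partial_\theta,\sigma^{-1}\partial_\varphi)$,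
\begin{equation}\label{eq:W}
\begin{gathered}
(W_h)_{\theta\theta}=h_{\theta\theta}+h,\qquad (W_h)_{\varphi\varphi}=\sigma^{-2}h_{\varphi\varphi}+\cot\theta\,h_\theta+h,\\
(W_h)_{\theta\varphi}=\sigma^{-1}(h_{\theta\varphi}-\cot\theta\,h_\varphi).
\end{gathered}
\end{equation}
Unless said otherwise, a prime is $d/dt$ on functions of $t$ (such as $\beta,C,z,A$) and $d/d\theta$ on functions of $\theta$ (such as $a,y,B$).

For $q(u)=\beta(u_3)$ we have $q_\theta=-\sigma\beta'(t)$, so $W_q$ is diagonal with entries
\begin{equation}\label{eq:kappaC}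
(W_q)_{\varphi\varphi}=C:=\beta-t\beta',\qquad (W_q)_{\theta\theta}=\kappa:=\beta-t\beta'+(1-t^2)\beta'' .
\end{equation}
Since $C'=-t\beta''$, these two functions are linked by
\begin{equation}\label{eq:link}
\kappa=C-(1-t^2)\,\frac{C'}{t},
\end{equation}
where $C'/t$ is continued by $-\beta''(0)$ to $t=0$. Conversely, if $C$ is analytic near $[-1,1]$ and $C'(0)=0$, then
\begin{equation}\label{eq:beta}
\beta(t)=C(0)-\int_0^t(t-r)\frac{C'(r)}r\,dr
\end{equation}
is analytic, $\beta''=-C'/t$, and $\beta-t\beta'=C$, because both sides have derivative $C'$ and value $C(0)$ at $0$. Finally, $\nabla Q(u)=C\,u+\beta'e_3$ gives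
\begin{equation}\label{eq:xq}
x_q(u)=(\sigma C\cos\varphi,\ \sigma C\sin\varphi,\ z(t)),\qquad z=t\beta+(1-t^2)\beta',\qquad z'=\kappa .
\end{equation}

Since $W_q$ is diagonal, for $p=a(\theta)\cos n\varphi$ the equation $[W_q,W_p]=0$, away from the poles, reads
\begin{equation}\label{eq:mode}
C\,(a''+a)+\kappa\,\big(-n^2\sigma^{-2}a+\cot\theta\,a'+a\big)=0 .
\end{equation}
At the poles $[W_q,W_p]=0$ then follows by continuity.

There are no interesting solutions with $\kappa$ and $C$ positive everywhere: then $q\pm\varepsilon p$ would be convex with positive curvature for small $\varepsilon>0$, and Minkowski's theorem would force $p$ to be linear. So $\mathcal H_q$ will not be convex; in our examples $C>0$, while $\kappa$ is negative in a belt around the equator.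

\section{The explicit pair}\label{sec:explicit}

We work out the case $n=2$ by hand, with the simplest function of this mode,
\[
p(u)=u_1^2-u_2^2=\sigma^2\cos2\varphi .
\]
By \eqref{eq:W},
\[
(W_p)_{\theta\theta}=(2-3\sigma^2)\cos2\varphi,\qquad (W_p)_{\varphi\varphi}=(-4+2\cos^2\theta+\sigma^2)\cos2\varphi=-(2+\sigma^2)\cos2\varphi .
\]
So \eqref{eq:mode} says that $\kappa/C=(2-3\sigma^2)/(2+\sigma^2)$. By \eqref{eq:link} this is
\[
(1-t^2)\frac{C'}{tC}=1-\frac{2-3\sigma^2}{2+\sigma^2}=\frac{4\sigma^2}{2+\sigma^2},\qquad\text{i.e.}\quad \frac{C'}C=\frac{4t}{3-t^2},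
\]
and $C$ is a multiple of $(3-t^2)^{-2}$. We choose
\begin{equation}\label{eq:C18}
C=\frac{18}{(3-t^2)^2}=\frac{18}{(2+\sigma^2)^2},\qquad \kappa=\frac{18(3t^2-1)}{(3-t^2)^3}.
\end{equation}
A corresponding $\beta$ is
\[
\beta(t)=3-\frac3{3-t^2}-\sqrt3\,t\operatorname{artanh}\frac t{\sqrt3}.
\]
Indeed
\[
\beta'=-\frac{6t}{(3-t^2)^2}-\sqrt3\operatorname{artanh}\frac t{\sqrt3}-\frac{3t}{3-t^2},
\]
and therefore
\[
\beta-t\beta'=\frac{3(3-t^2)^2-3(3-t^2)+6t^2+3t^2(3-t^2)}{(3-t^2)^2}=\frac{18}{(3-t^2)^2}.
\]
With $q(u)=\beta(u_3)$ we thus have $[W_q,W_p]=0$ on $\mathbb S^2$. By \eqref{eq:polar}, applied to $q$ and $\frac12p$, $R_{q+p/2}=R_{q-p/2}$.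

\begin{proof}[Proof of Theorem~\ref{thm:explicit}]
Let $F_\pm$ be the extension of $q\pm\frac12p$ and $T=\operatorname{diag}(3,1,1)$. Since $|Tu|=\sqrt{1+8u_1^2}=N$, the functions in the theorem are $f_\pm(u)=F_\pm(Tu)=N\beta(u_3/N)\pm(9u_1^2-u_2^2)/(2N)$. They are analytic because $N\ge1$, $|u_3|/N\le1$, and $\beta$ is analytic on $(-\sqrt3,\sqrt3)$. By Lemma~\ref{lem:linear}, $R_{f_+}=R_{f_-}$.

It remains to compare $\mathcal H_{f_\pm}=TX_\pm$, where $X_\pm=\mathcal H_{q\pm p/2}$. We show that their diameters differ. Put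
\[
B=\sigma C=\frac{18\sigma}{(2+\sigma^2)^2}.
\]
The sign of $dB/d\sigma$ is that of $(2+\sigma^2)-4\sigma^2$, so the maximum of $B$ on $[0,1]$ is at $\sigma^2=\frac23$ and equals $B_0=27\sqrt6/32$, with $1.5<B_0<2.07$. Since $P(x)=(x_1^2-x_2^2)/|x|$, we have $x_p(u)=(2u_1,-2u_2,0)-(u_1^2-u_2^2)u$.

\emph{The set $X_+$.} At $\varphi=0$, $\sigma^2=\frac23$, the first coordinate of $X_+$ is
\[
B_0+\tfrac12\sigma(2-\sigma^2)=B_0+\frac{2\sqrt6}9=\frac{307\sqrt6}{288}=:w .
\]
As $q+\frac12p$ is even in $u_1$, the set $X_+$ is symmetric under $x_1\mapsto-x_1$. Hence $TX_+$ contains two points whose first coordinates are $\pm3w$, and $\operatorname{diam}(TX_+)\ge6w$.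

\emph{The set $X_-$.} The first coordinate is $\cos\varphi\,[B-\frac12\sigma(2-\sigma^2\cos2\varphi)]$. In the bracket we have a difference of numbers in $[0,B_0]$ and $[0,\frac32]$, so its modulus is at most $\max(B_0,\frac32)=B_0$. The second coordinate is $\sin\varphi\,[B+\frac12\sigma(2+\sigma^2\cos2\varphi)]$, of modulus at most $B_0+\frac32<3.6$. The third is $z(t)-\frac12x_p(u)_3$ with $|x_p(u)_3|=|\sigma^2t\cos2\varphi|\le1$. Here $z$ is odd and $z'=\kappa$. On $[0,1/\sqrt3]$ we have $-1<-18/(8/3)^3\le\kappa\le0$, so $|z|\le1/\sqrt3<0.6$. On $[1/\sqrt3,1]$ the function $z$ increases from a value above $-0.6$ to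
\[
z(1)=\beta(1)=\tfrac32-\sqrt3\operatorname{artanh}\tfrac1{\sqrt3}<\tfrac12,
\]
because $\operatorname{artanh}x>x$ for $x\in(0,1)$. So $|z|<0.6$ everywhere and the third coordinate has modulus less than $1.1$. As $3.6^2+1.1^2=14.17$, the set $TX_-$ lies in the ball of radius $\sqrt{9B_0^2+14.2}$ about $0$.

Altogether, with $B_0=243\sqrt6/288$,
\[
\tfrac14\big(\operatorname{diam}(TX_+)^2-\operatorname{diam}(TX_-)^2\big)\ge9(w^2-B_0^2)-14.2=54\cdot\frac{307^2-243^2}{288^2}-14.2>22.9-14.2>0 .
\]
Isometries preserve diameters, so $\mathcal H_{f_+}$ and $\mathcal H_{f_-}$ are not congruent.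
\end{proof}

\section{An analytic hedgehog determines its support function}\label{sec:sets}

In Section~\ref{sec:explicit} a single number separated the two hedgehogs. For whole families, and for affine equivalence, we need to know what an equality of \emph{sets} $\mathcal H_g=S\mathcal H_f+c$ says about the functions. The difficulty is that a hedgehog may pass through the same place several times. Analyticity helps: it suffices to identify one small smooth piece.

\begin{lemma}\label{lem:sets}
Let $f,g$ be real-analytic on $\mathbb S^2$ with $R_f\not\equiv0$ and $\mathcal H_f=\mathcal H_g$ as sets. Then $f=g$, or $f(u)=-g(-u)$ for all $u$.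
\end{lemma}

\begin{proof}
Since $R_f\not\equiv0$, there is an open $U\neq\emptyset$ on which $R_f\ne0$ and $x_f$ is an embedding. The surface $\Sigma=x_f(U)$ has tangent plane direction $u^\perp$ at $x_f(u)$. The compact set $Z=x_g(\{R_g=0\})$ has zero two-dimensional Hausdorff measure, by the area formula \cite[3.2.3]{federer}, so there is $x\in \Sigma\setminus Z$. The set $x_g^{-1}(x)$ is nonempty and consists of points where $dx_g$ is invertible; these are isolated, so it is finite, say $\{v_1,\dots,v_k\}$. Take disjoint open sets $V_i\ni v_i$ such that $x_g$ is an embedding on a neighborhood of $\overline{V_i}$ with $R_g\neq0$ there. The compact set $x_g(\mathbb S^2\setminus\bigcup V_i)$ does not contain $x$, so there is an open ball $O\ni x$ with $\mathcal H_g\cap O\subset\bigcup_ix_g(V_i)$.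

Since $\Sigma\subset\mathcal H_f=\mathcal H_g$, the set $\Sigma\cap O$ is the union of the finitely many relatively closed sets $\Sigma\cap O\cap x_g(\overline{V_i})$, and one of them has interior points in $\Sigma$. So there are an index $i$ and a nonempty connected open $U'\subset U$ with $x_f(U')\subset x_g(\overline{V_i})$. Let $v(u)\in\overline{V_i}$ be the point with $x_g(v(u))=x_f(u)$; it depends continuously on $u\in U'$. The tangent plane of $x_f(U')$ at $x_f(u)$ is contained in, hence equal to, that of the surface $x_g$ at the same point, that is, $u^\perp=v(u)^\perp$. So $v(u)=\pm u$, with constant sign on $U'$ by continuity, and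
\[
f(u)=\langle x_f(u),u\rangle=\langle x_g(\pm u),u\rangle=\pm g(\pm u)\qquad(u\in U').
\]
By analyticity this holds on all of $\mathbb S^2$.
\end{proof}

\begin{corollary}\label{cor:affine}
Let $f,g$ be analytic, $R_f\not\equiv0$, and $\mathcal H_g=S\mathcal H_f+c$ with $S\in GL(3)$. Then there are $\delta=\pm1$ and a linear $\ell$ such that $G(x)=\delta F(Mx)+\ell(x)$, where $M=\delta S^t$.
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:linear}, $S\mathcal H_f+c=\mathcal H_{f_1}$ with $f_1(u)=F(S^tu)+\langle c,u\rangle$, and $R_{f_1}\not\equiv0$. By Lemma~\ref{lem:sets}, applied to $f_1$ and $g$, we have $g=f_1$ or $g(u)=-f_1(-u)$; these are the cases $\delta=1$ and $\delta=-1$.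
\end{proof}

\begin{lemma}\label{lem:gamma}
Let $f$ be analytic with $R_f\not\equiv0$. Then $K=\operatorname{conv}\mathcal H_f$ has interior points, and
\[
\Gamma_f:=\{M\in GL(3):\ F\circ M=\pm F+\text{linear}\}
\]
is a compact group.
\end{lemma}

\begin{proof}
If $K$ has no interior, then $\langle x_f,w\rangle$ is constant for some unit vector $w$. Differentiating, $W_f(u)$ kills the tangential part of $w$, so $R_f(u)=0$ for $u\ne\pm w$, hence everywhere by continuity, a contradiction.

Clearly $\Gamma_f$ is a group. If $F\circ M=\pm F+\text{linear}$, then $M^tK=\pm K+c$ by Lemma~\ref{lem:linear}, hence $M^t(K-K)=K-K$. The body $K-K$ contains a ball about $0$ and is bounded, so $M$ and $M^{-1}$ are bounded on $\Gamma_f$. If $M_j\in\Gamma_f$ and $M_j\to M\in GL(3)$, then along a subsequence the signs are constant, and the linear functions $F\circ M_j\mp F$ converge to a linear function. So $\Gamma_f$ is closed in $GL(3)$, hence compact.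
\end{proof}

\section{One Fourier mode: an infinite-dimensional family}\label{sec:family}

In Section~\ref{sec:explicit} we prescribed $p$ and obtained a first-order equation for $\log C$. The same works for $p=A(u_3)\operatorname{Re}(u_1+iu_2)^n$ with nearly arbitrary $A$; we only have to divide by the factor in front of $\kappa$ in \eqref{eq:mode}. Let $n\ge2$, let $A$ be real-analytic near $[-1,1]$, and put
\begin{align*}
\Delta(t)&=(n-1)(n+1-t^2)A+t(1-t^2)A',\\
E(t)&=(n-1)\big(n-(n+1)(1-t^2)\big)A-(2n+1)(1-t^2)tA'+(1-t^2)^2A''.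
\end{align*}

\begin{lemma}\label{lem:family}
Assume $\Delta>0$ on $[-1,1]$. Let $C>0$ solve
\begin{equation}\label{eq:ode}
\frac{C'}C=t\,\frac{(n-1)(n+2)A+2(n+1)tA'-(1-t^2)A''}{\Delta},
\end{equation}
let $\beta$ be given by \eqref{eq:beta}, and put $q(u)=\beta(u_3)$, $p(u)=A(u_3)\operatorname{Re}(u_1+iu_2)^n$. Then $q,p$ are analytic on $\mathbb S^2$, $[W_q,W_p]=0$, $(W_q)_{\varphi\varphi}=C$ and $(W_q)_{\theta\theta}=\kappa=CE/\Delta$.
\end{lemma}

\begin{proof}
The right side of \eqref{eq:ode} is analytic near $[-1,1]$ and vanishes at $t=0$, so \eqref{eq:beta} applies and $(W_q)_{\varphi\varphi}=C$. We have $p=a(\theta)\cos n\varphi$ with $a=\sigma^nA(\cos\theta)$. Write $\xi=\sigma^2=1-t^2$. Then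
\begin{align*}
a'&=n\sigma^{n-1}tA-\sigma^{n+1}A',\\
a''&=n(n-1)\sigma^{n-2}t^2A-n\sigma^nA-(2n+1)\sigma^ntA'+\sigma^{n+2}A''.
\end{align*}
Since $n(n-1)(1-\xi)-n\xi+\xi=(n-1)\big(n-(n+1)\xi\big)$ and $-n^2+n(1-\xi)+\xi=-(n-1)(n+\xi)$,
\[
a''+a=\sigma^{n-2}E,\qquad -n^2\sigma^{-2}a+\cot\theta\,a'+a=-\sigma^{n-2}\Delta .
\]
So \eqref{eq:mode} is equivalent to $\kappa=CE/\Delta$, which we now verify. Collecting terms,
\[
E-\Delta=-\xi\big[(n-1)(n+2)A+2(n+1)tA'-\xi A''\big].
\]
Thus \eqref{eq:ode} means $(1-t^2)C'/t=C(\Delta-E)/\Delta$, and by \eqref{eq:link} $\kappa=C-C(\Delta-E)/\Delta=CE/\Delta$.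
\end{proof}

For $A=1$ we get $C=\mathrm{const}\cdot(n+1-t^2)^{-(n+2)/2}$; the case $n=2$ is Section~\ref{sec:explicit}. The condition $\Delta>0$ is linear in $A$, so the admissible $A$ form an infinite-dimensional convex cone; it is open in the $C^1$ topology and contains the positive constants. Note that $A(0)>0$, since $\Delta(0)=(n^2-1)A(0)$. At the poles $E=\Delta$, so $R_q=C(\pm1)^2>0$ there.

\begin{theorem}\label{thm:family}
Let $q,p$ be as in Lemma~\ref{lem:family}, let $\lambda\ne0$ with $R_{q+\lambda p}\not\equiv0$, and let $f=q+\lambda p$, $g=q-\lambda p$. Then $R_{f_T}=R_{g_T}$ for every $T\in GL(3)$. Moreover: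
\begin{enumerate}
\item[(a)] if $n$ is odd and $A$ is even, then $\mathcal H_{f_T}$ and $\mathcal H_{g_T}$ are congruent for every $T$;
\item[(b)] otherwise they are noncongruent for all $T$ outside a closed nowhere dense null set of $GL(3)$.
\end{enumerate}
\end{theorem}

The hypothesis on $\lambda$ excludes at most one value of $|\lambda|$, because $R_{q+\lambda p}=R_q+\lambda^2R_p$ and $R_q\not\equiv0$. It excludes none if $n\ge3$: then $p$ vanishes to order $n\ge3$ at the north pole, so $W_p=0$ and $R_{q+\lambda p}=C(1)^2>0$ there.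

\begin{proof}
The first claim follows from \eqref{eq:polar} and Lemma~\ref{lem:linear}.

(a) If $A$ is even, the right side of \eqref{eq:ode} is odd, so $C$ and $\beta$ are even. As $n$ is odd, $g(u)=f(-u)$. Hence $g_T(u)=f_T(-u)$ and $\mathcal H_{g_T}=-\mathcal H_{f_T}$.

(b) Let $\varrho$ be the rotation through $\pi/n$ about $e_3$, so $G=F\circ\varrho$, and let $\Gamma=\Gamma_f$, a compact group by Lemma~\ref{lem:gamma}.

\emph{Step 1: congruence for $T$ means that $T$ conjugates some element of $\varrho^{-1}\Gamma$ into $O(3)$.} If $\mathcal H_{f_T}$ and $\mathcal H_{g_T}$ are congruent, Corollary~\ref{cor:affine}, applied to $f_T$ and $g_T$, gives $M\in O(3)$ and $\delta=\pm1$ with $F(\varrho Tx)=\delta F(TMx)+\text{linear}$. Substituting $x=M^{-1}T^{-1}y$ we see that $\gamma:=TM^{-1}T^{-1}\in\varrho^{-1}\Gamma$, and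
\begin{equation}\label{eq:form}
\gamma^tJ\gamma=J\qquad\text{for } J=(TT^t)^{-1}.
\end{equation}
It therefore suffices to show that few positive definite $J$ are preserved by an element of $\varrho^{-1}\Gamma$. The elements $\pm I$ preserve every $J$, so we must exclude them first; this is where the assumption of (b) enters.

\emph{Step 2: $\pm I\notin\varrho^{-1}\Gamma$.} Otherwise, with $\delta,\epsilon=\pm1$,
\[
q(u)-\lambda p(u)=\delta\,(q+\lambda p)(\epsilon u)+\text{linear}.
\]
We compare Fourier modes in $\varphi$; linear functions have modes $0$ and $1$ only, $q$ has mode $0$ and $p$ has mode $n\ge2$. The case $(\delta,\epsilon)=(1,1)$ gives $p=0$, contradicting $A(0)>0$. The case $(-1,1)$ gives that $q$ is linear, so $\beta=\mathrm{const}\cdot t$ and $C=\beta-t\beta'=0$, contradicting $C>0$. The case $(1,-1)$ gives $(-1)^nA(-t)=-A(t)$; at $t=0$ this forces $n$ odd, and then $A$ is even, which is excluded. The case $(-1,-1)$ gives $\beta(t)+\beta(-t)=ct$, so $\beta(0)=0$, contradicting $\beta(0)=C(0)>0$.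

\emph{Step 3: $\dim\Gamma\le1$.} Being compact, $\Gamma$ is conjugate to a closed subgroup of $O(3)$, which has dimension $0$, $1$ or $3$. Suppose it is $3$. Then $\Gamma\supset S\,SO(3)\,S^{-1}$ for some $S\in GL(3)$. As $R_f\not\equiv0$, $F$ is not linear, so the sign in the definition of $\Gamma_f$ is well defined; since the elements with sign $+$ and those with sign $-$ both form closed sets, the sign is $+$ on this connected group. Averaging $F\circ S\circ O=F\circ S+\text{linear}$ over $O\in SO(3)$ gives $F(x)=c\,|S^{-1}x|+\text{linear}$, with $c\ne0$ as $F$ is not linear, and hence $G(x)=c\,|S^{-1}\varrho x|+\text{linear}$. By Lemma~\ref{lem:linear} applied to $h\equiv1$,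
\[
R_f(u)=c^2(\det S)^{-2}|S^{-1}u|^{-4},\qquad R_g(u)=c^2(\det S)^{-2}|S^{-1}\varrho u|^{-4}.
\]
Since $R_f=R_g$, we get $|S^{-1}u|=|S^{-1}\varrho u|$, so $F-G=2\lambda P$ is linear. This is impossible because $p\ne0$ has mode $n\ge2$.

\emph{Step 4: dimension count.} Let $\mathcal S\cong\mathbb R^6$ be the space of symmetric $3\times3$ matrices, and for $\gamma\in GL(3)$ let $L_\gamma(J)=\gamma^tJ\gamma-J$ on $\mathcal S$. \emph{If $\gamma\ne\pm I$ preserves a positive definite form, then $\operatorname{rank}L_\gamma\ge2$.} Write this form as $S^tS$; then $O=S\gamma S^{-1}\in O(3)$, and $J\mapsto S^{-t}JS^{-1}$ maps $\ker L_\gamma$ onto the space of symmetric matrices commuting with $O$. As $O\ne\pm I$, one of $\pm O$ is a rotation through an angle $\alpha\in(0,\pi]$ about a line, and a symmetric matrix commuting with $O$ preserves this line and its orthogonal plane. If $\alpha=\pi$, these matrices form a space of dimension $1+3=4$. If $\alpha<\pi$, they are scalar on the plane, since otherwise their eigenlines would be preserved by $O$; the dimension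 is $2$. So $\dim\ker L_\gamma\le4$.

By Step 3, the identity component of $\Gamma$ is trivial or conjugate to the rotations about a line. Hence $\varrho^{-1}\Gamma$ is a finite set or a finite union of smooth curves $\gamma(\tau)$, $\tau\in\mathbb R$. Let $\mathcal B$ be the set of positive definite $J$ preserved by some element $\gamma$ of $\varrho^{-1}\Gamma$; by Step 2, such a $\gamma$ has $\operatorname{rank}L_\gamma\ge2$. In the finite case $\mathcal B$ lies in finitely many spaces of dimension at most $4$. On a curve, the set of $\tau$ with $\operatorname{rank}L_{\gamma(\tau)}\ge2$ is open, and near each such $\tau_0$ there are two linear functionals $\mu_1,\mu_2$ on $\mathcal S$ such that $\mu_1\circ L_{\gamma(\tau)},\mu_2\circ L_{\gamma(\tau)}$ are independent for all $\tau$ in an interval $I\ni\tau_0$. After shrinking $I$, their common kernels, which contain $\ker L_{\gamma(\tau)}$, fill out the image of a smooth map $I\times\mathbb R^4\to\mathcal S$; it is null, as $5<6$. Countably many such intervals suffice. So $\mathcal B$ is null. It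 is closed in the set of positive definite matrices because $\varrho^{-1}\Gamma$ is compact; being closed and null, it is nowhere dense.

The map $T\mapsto(TT^t)^{-1}$ from $GL(3)$ to the positive definite matrices is a submersion: the derivative of $TT^t$ in the direction $\frac12YT^{-t}$, $Y\in\mathcal S$, is $Y$. Hence the preimage of $\mathcal B$ is closed and null, thus nowhere dense. By Step 1 it contains all $T$ for which $\mathcal H_{f_T}$ and $\mathcal H_{g_T}$ are congruent.
\end{proof}

\section{Pairs that are not affinely equivalent}\label{sec:affine}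

With one mode, a rotation maps $p$ to $-p$, so $\mathcal H_g$ is always a linear image of $\mathcal H_f$. We now look for one rotationally symmetric $q$ that admits two modes, $3$ and an even $m\ge4$. Mode $3$ comes for free from Lemma~\ref{lem:family}, for a whole family $q_s$. For given $q_s$, the existence of a regular mode $m$ is a boundary condition on a singular differential equation; we meet it by tuning $s$. (We use mode $3$ rather than $2$ because modes $0,1,2$ are those produced by infinitesimal linear maps, see the end of the proof.)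

\subsection{A family with mode 3}

Put $\xi=1-t^2=\sigma^2$ and apply Lemma~\ref{lem:family} with
\[
n=3,\qquad A_s=1+s\xi^2,\qquad 0\le s\le\tfrac1{20}.
\]
Then $A_s'=-4st\xi$ and $A_s''=4s(2-3\xi)$, and with $t^2=1-\xi$
\[
\Delta=2(3+\xi)A_s-4s(1-\xi)\xi^2=6+2\xi+s\xi^2(2+6\xi)>0,
\]
\[
E=2(3-4\xi)A_s+28s(1-\xi)\xi^2+4s(2-3\xi)\xi^2=6-8\xi+s\xi^2(42-48\xi).
\]
Let $q_s=\beta_s(u_3)$, $C_s$ (with $C_s(0)=1$), $\kappa_s$ be the resulting objects, and $B_s(\theta)=\sigma C_s$. They depend continuously on $s$, and $\beta_s,C_s$ are even in $t$ because $A_s$ is. We have $\kappa_s=C_sk_s$ with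
\begin{equation}\label{eq:k}
k_s=\frac E\Delta=\frac{3-4\xi+s\,\xi^2(21-24\xi)}{3+\xi+s\,\xi^2(1+3\xi)}.
\end{equation}
The numerator has $\xi$-derivative $-4+s(42\xi-72\xi^2)\le-4+\frac1{20}\cdot\frac{49}8<0$, and its values at $\xi=0$ and $\xi=1$ are $3$ and $-1-3s$. So $k_s$ has a unique zero $\xi_0\in(0,1)$; it is positive on $[0,\xi_0)$ and negative on $(\xi_0,1]$, the belt around the equator.

\subsection{The equation for mode $m$}

Fix $s$ and drop it from the notation. For $p=y(\theta)\cos m\varphi$, equation \eqref{eq:mode} divided by $C$ is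
\begin{equation}\label{eq:y}
y''+y+k\,\big(\cot\theta\,y'+y-m^2y/\sigma^2\big)=0 .
\end{equation}
By \eqref{eq:link}, $t\kappa=tC-\sigma^2C'(t)=B'(\theta)$, so $B'/B=k\cot\theta$ and \eqref{eq:y} takes the self-adjoint form
\begin{equation}\label{eq:SL}
(By')'+Vy=0,\qquad V=\frac B\xi\big(\xi(1+k)-m^2k\big).
\end{equation}

\emph{The regular solution.} Near $\theta=0$ write \eqref{eq:y} as $\theta^2y''+\theta\,\mathsf a(\theta)y'+\mathsf b(\theta)y=0$ with $\mathsf a=k\,\theta\cot\theta$ and $\mathsf b=\theta^2(1+k)-m^2k\,\theta^2/\sigma^2$. These are even, continuous in $s$, and holomorphic and bounded on a disc $|\theta|\le r$ with $r$ independent of $s$; since $k=1$ at $\theta=0$, $\mathsf a(0)=1$ and $\mathsf b(0)=-m^2$. So the indices are $\pm m$, and there is a solution $y=y_{m,s}=\theta^m\sum_{j\ge0}c_j\theta^j$, $c_0=1$, determined by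
\[
j(2m+j)\,c_j=-\sum_{i<j}\big((m+i)\mathsf a_{j-i}+\mathsf b_{j-i}\big)c_i ,
\]
where $\mathsf a_i,\mathsf b_i$ are the Taylor coefficients of $\mathsf a,\mathsf b$. The series contains even powers only. If $|\mathsf a_i|,|\mathsf b_i|\le Kr^{-i}$ with $K$ independent of $s$, then, as $m+i+1\le2m+j$, we get $|c_j|r^j\le\frac Kj\sum_{i<j}|c_i|r^i$, so $\sum_{i\le j}|c_i|r^i\le\prod_{i=1}^{j}(1+\frac Ki)$ grows at most polynomially in $j$. Hence the series converges locally uniformly on $|\theta|<r$, uniformly in $s$, and $y_{m,s}$ and $y_{m,s}'$ depend continuously on $s$, first near $0$ and then on $(0,\frac\pi2]$. For some $\theta_1>0$ and all $s$, we have $y,y'>0$ on $(0,\theta_1]$.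

\emph{The condition at the equator.} Suppose $y'(\pi/2)=0$. As \eqref{eq:SL} is symmetric under $\theta\mapsto\pi-\theta$, $y$ extends evenly about $\pi/2$ to a solution on $(0,\pi)$. Then $y=\sigma^mY(t)$ with $Y$ even and analytic near $[-1,1]$: for $t\in(-1,1)$ this is clear, and near $\theta=0$ the quotient $y/\sigma^m$ is an even analytic function of $\theta$, hence an analytic function of $\theta^2$, hence of $1-\cos\theta$. So
\begin{equation}\label{eq:pm}
p_m=Y(u_3)\operatorname{Re}(u_1+iu_2)^m
\end{equation}
is analytic on $\mathbb S^2$ and $[W_q,W_{p_m}]=0$.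

\emph{The Pr\"ufer angle.} Write $y=\rho\sin\omega$, $By'=\rho\cos\omega$ with $\rho>0$, $\omega$ continuous on $(0,\frac\pi2]$ and $\omega\in(0,\frac\pi2)$ on $(0,\theta_1]$. From \eqref{eq:SL},
\[
\omega'=\tfrac1B\cos^2\omega+V\sin^2\omega .
\]
Hence $\omega_m(s):=\omega(\pi/2)$ is continuous in $s$. Since $\omega'=1/B>0$ whenever $\omega\in\pi\mathbb Z$, the angle passes multiples of $\pi$ only upwards, each at most once, and
\begin{equation}\label{eq:omega}
\omega_m(s)\in\big(\nu\pi,(\nu+1)\pi\big],
\end{equation}
where $\nu=\nu_m(s)$ is the number of zeros of $y$ in $(0,\pi/2)$. The condition $y'(\pi/2)=0$ is $\omega_m(s)\in\frac\pi2+\pi\mathbb Z$. So we must show that $\omega_m(s)$ really moves with $s$; for large $m$ this can be read off from the asymptotics of $\nu_m$.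

\subsection{Counting zeros}

With $k^-=\max(-k,0)$ put
\[
L(s)=\int_0^{\pi/2}\frac{\sqrt{k_s^-}}\sigma\,d\theta=\frac12\int_0^1\sqrt{k_s^-}\;\frac{d\xi}{\xi\sqrt{1-\xi}} .
\]

\begin{lemma}\label{lem:count}
For every $s\in[0,\frac1{20}]$, $\displaystyle\lim_{m\to\infty}\frac{\nu_m(s)}m=\frac{L(s)}\pi$.
\end{lemma}

\begin{proof}
In the variable $\tau$ with $d\tau=d\theta/B$, \eqref{eq:SL} becomes
\[
y_{\tau\tau}+BV\,y=0,\qquad BV=C^2\big[-m^2k+\xi(1+k)\big],
\]
since $B^2=\xi C^2$. So $y$ oscillates with frequency about $mC\sqrt{k^-}$ in the belt, and not elsewhere.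

Let $\theta_0>0$ be such that $k\ge\frac12$ on $[0,\theta_0]$. For large $m$ we have $V<0$ on $(0,\theta_0]$. There, as long as $y>0$, the function $By'$ is increasing, so it stays positive and $y$ increases. Hence $y$ has no zeros in $(0,\theta_0]$.

Partition $[\theta_0,\frac\pi2)$ into finitely many half-open intervals, called pieces, and let $l$ be the $\tau$-length of a piece. Fix $\eta>0$; extrema are taken over the closure of the piece. For large $m$ we have $BV\le\Lambda^2$ on the piece with $\Lambda=m\sqrt{\max C^2k^-+\eta}$. By Sturm comparison with $v_{\tau\tau}+\Lambda^2v=0$, consecutive zeros of $y$ in the piece have $\tau$-distance at least $\pi/\Lambda$, so there are at most $1+l\Lambda/\pi$ of them. If $\min(-C^2k)>\eta$ on the piece, then for large $m$ we have $BV>\Lambda^2$ with $\Lambda=m\sqrt{\min(-C^2k)-\eta}$, and every open interval of $\tau$-length $\pi/\Lambda$ in the piece contains a zero of $y$, so there are at least $l\Lambda/\pi-1$. Sum over the pieces, divide by $m$ and let $m\to\infty$; then refine the partition and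 let $\eta\to0$. Both bounds converge to $\frac1\pi\int C\sqrt{k^-}\,d\tau=\frac1\pi\int\sqrt{k^-}\,\frac{d\theta}\sigma$, the integrals being over $[\theta_0,\frac\pi2]$, since $C/B=1/\sigma$. As $k^-=0$ on $[0,\theta_0]$, the limit is $L(s)/\pi$.
\end{proof}

\begin{lemma}\label{lem:L}
$L$ has a right derivative $L'(0)$ at $s=0$, and $L'(0)<0$.
\end{lemma}

\begin{proof}
From \eqref{eq:k}, $-k_0=\dfrac{4\xi-3}{3+\xi}$ and
\[
\dot k:=\partial_sk_s\big|_{s=0}=\xi^2\,\frac{(21-24\xi)(3+\xi)-(3-4\xi)(1+3\xi)}{(3+\xi)^2}=\frac{4\xi^2(15-14\xi-3\xi^2)}{(3+\xi)^2}.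
\]
On $(\frac34,1)$,
\[
\left|\sqrt{k_s^-}-\sqrt{k_0^-}\right|=\frac{|k_s^--k_0^-|}{\sqrt{k_s^-}+\sqrt{k_0^-}}\le\frac{\mathrm{const}\cdot s}{\sqrt{-k_0}},
\]
and $1/\sqrt{-k_0(1-\xi)}$ is integrable, so we may differentiate under the integral by dominated convergence. On $[0,\frac34]$, where $k_0\ge0$, we have $k_s^-\le\mathrm{const}\cdot s$, and $k_s^-$ vanishes except at distance $O(s)$ from $\frac34$; this part contributes $O(s^{3/2})$. Hence, with $Y_0=(4\xi-3)(1-\xi)$,
\[
L'(0)=-\frac14\int_{3/4}^1\frac{\dot k}{\sqrt{-k_0}}\,\frac{d\xi}{\xi\sqrt{1-\xi}}=-\int_{3/4}^1\frac{\xi(15-14\xi-3\xi^2)}{(3+\xi)^{3/2}\sqrt{Y_0}}\,d\xi .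
\]
The integrand changes sign. To determine the sign of the integral we subtract exact derivatives; in the rest of this proof a prime on functions of $\xi$ is $d/d\xi$. Let $\Phi=\sqrt{Y_0/(3+\xi)}$ and $n_0=\frac12\big(Y_0'(3+\xi)-Y_0\big)=12-12\xi-2\xi^2$. Then
\[
\Phi'=\frac{n_0}{(3+\xi)^{3/2}\sqrt{Y_0}},\qquad(\xi\Phi)'=\frac{Y_0(3+\xi)+\xi n_0}{(3+\xi)^{3/2}\sqrt{Y_0}},
\]
\[
Y_0(3+\xi)+\xi n_0=-6\xi^3-17\xi^2+30\xi-9 .
\]
Consequently
\[
2\xi(15-14\xi-3\xi^2)=\big[Y_0(3+\xi)+\xi n_0\big]+n_0+3(1-\xi)(3\xi-1),
\]
because the left side minus the first two terms on the right is $(9-11\xi^2)-(12-12\xi-2\xi^2)=-9\xi^2+12\xi-3$. As $\Phi(\frac34)=\Phi(1)=0$,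
\[
L'(0)=-\frac12\int_{3/4}^1\frac{3(1-\xi)(3\xi-1)}{(3+\xi)^{3/2}\sqrt{Y_0}}\,d\xi<0 .\qedhere
\]
\end{proof}

\begin{remark}
This explains the quadratic term in $A_s$; nothing below depends on it. The simpler family $A_s=1+s\xi$ would not do at first order. It gives
\[
k_s=\frac{3-4\xi+s\xi(10-12\xi)}{3+\xi+s\xi(2+2\xi)},\qquad \dot k=\frac{4\xi(6-6\xi-\xi^2)}{(3+\xi)^2},
\]
and $L'(0)=-\frac12\int_{3/4}^1\Phi'\,d\xi=0$. The reason is that $T=\operatorname{diag}(1,1,\mu)$ turns $p=\operatorname{Re}(u_1+iu_2)^3$ into $|Tu|^{-2}\operatorname{Re}(u_1+iu_2)^3$ with $|Tu|^2=\mu^2+(1-\mu^2)\xi$. So, up to a constant factor and to first order in $1-\mu^2$, the family $1+s\xi$ comes from a linear change of variables. Such a change multiplies the solutions of every mode by a positive function and reparametrizes $\theta$, fixing the poles and the equator, so it keeps the number of their zeros.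
\end{remark}

\begin{proposition}\label{prop:mode}
For all sufficiently large $m$ there are $s\in(0,\frac1{20})$ and an even $Y\not\equiv0$, analytic near $[-1,1]$, such that $p_m$ in \eqref{eq:pm} satisfies $[W_{q_s},W_{p_m}]=0$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:L} there is $s_1\in(0,\frac1{20}]$ with $L(s_1)<L(0)$. By Lemma~\ref{lem:count}, $\nu_m(0)-\nu_m(s_1)\ge3$ for all large $m$, so $\omega_m(0)-\omega_m(s_1)>2\pi$ by \eqref{eq:omega}. By the intermediate value theorem $\omega_m(s)\in\frac\pi2+\pi\mathbb Z$ for some $s\in(0,s_1)$. Then $y_{m,s}'(\pi/2)=0$, which gives $Y$ as shown before \eqref{eq:pm}.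
\end{proof}

\subsection{The affine symmetries of $q$}

Fix an \emph{even} $m\ge4$ and $s$ as in Proposition~\ref{prop:mode}, and drop $s$ from now on except in $A_s$. Let $H=O(2)\times O(1)$ be the group of orthogonal maps preserving the $x_3$-axis. Since $\beta$ is even, $Q$ is $H$-invariant.

\begin{lemma}\label{lem:sym}
If $Q=\delta\,Q\circ M+\ell$ with $M\in GL(3)$, $\delta=\pm1$ and $\ell$ linear, then $M\in H$, $\delta=1$ and $\ell=0$.
\end{lemma}

\begin{proof}
The points of $\mathcal H_q$ where the curvature function vanishes form a figure that every affine symmetry must preserve; we show that it is rigid enough. Taking gradients, $x_q(u)=\delta M^tx_q(\hat u)+c$ with $\hat u=Mu/|Mu|$ and $\ell=\langle c,\cdot\rangle$. By Lemma~\ref{lem:linear}, $R_q(u)=0$ if and only if $R_q(\hat u)=0$. So the affine bijection $x\mapsto\delta M^tx+c$ maps $x_q(\{R_q=0\})$ onto itself. Now $R_q=\kappa C=C^2k$ vanishes exactly on the circles $u_3=\pm t_0$, $t_0=\sqrt{1-\xi_0}>0$. By \eqref{eq:xq} their images are two circles of equal positive radius $\sqrt{\xi_0}\,C(t_0)$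 with axis $\mathbb Re_3$ in the planes $x_3=\pm z(t_0)$; here $z$ is odd because $\beta$ is even. Moreover $z(0)=0$ and $z'=\kappa=Ck<0$ on $[0,t_0)$, so $z(t_0)\ne0$ and the planes are different.

An affine bijection preserving the union of these two disjoint circles permutes the circles, their planes and their centers. Hence it fixes the midpoint $0$ of the centers, so $c=0$ and $\ell=0$. Its linear part $\delta M^t$ maps $e_3$ to $\pm e_3$ and $e_3^\perp$ to itself, and preserves a circle about $0$ in $e_3^\perp$. So $\delta M^t\in H$ and $M\in H$. Finally $Q=\delta\,Q\circ M=\delta Q$ and $Q\ne0$ give $\delta=1$.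
\end{proof}

\subsection{Proof of Theorem~\ref{thm:affine}}

With $a=\sigma^3A_s$ and $y=\sigma^mY$ put
\[
p=a(\theta)\cos3\varphi+y(\theta)\cos m\varphi,\qquad f_\varepsilon=q+\varepsilon p,\qquad g_\varepsilon=q-\varepsilon p .
\]
These functions are analytic. Since $[W_q,W_p]=0$ by linearity, $R_{f_\varepsilon}=R_{g_\varepsilon}$. At the poles $W_p=0$ (the modes vanish there to order $3$ and $m\ge4$), so $R_{f_\varepsilon}=R_q=C(\pm1)^2>0$ there; in particular $R_{f_\varepsilon}\not\equiv0$.

\emph{We claim that $\mathcal H_{f_\varepsilon}$ and $\mathcal H_{g_\varepsilon}$ are not affinely equivalent for all sufficiently small $\varepsilon>0$.} Suppose they are for a sequence $\varepsilon_j\downarrow0$, and let $F_j,G_j$ be the extensions of $f_{\varepsilon_j},g_{\varepsilon_j}$. By Corollary~\ref{cor:affine}, $G_j=\delta_jF_j\circ M_j+\ell_j$, where $\delta_jM_j^t$ maps $\operatorname{conv}\mathcal H_{f_{\varepsilon_j}}$ onto a translate of $\operatorname{conv}\mathcal H_{g_{\varepsilon_j}}$.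

\emph{Compactness.} Both bodies converge to $\operatorname{conv}\mathcal H_q$, which has interior points by Lemma~\ref{lem:gamma}. So their difference bodies lie between two fixed balls about $0$ for large $j$, and $M_j,M_j^{-1}$ are bounded. Passing to a subsequence we may assume that $M_j\to M\in GL(3)$, that $\delta_j=\delta$ is constant, and hence that $\ell_j=G_j-\delta_jF_j\circ M_j$ converges. In the limit $Q=\delta\,Q\circ M+\ell$, so $M\in H$ and $\delta=1$ by Lemma~\ref{lem:sym}.

\emph{Linearization.} The limit equation carries no information on $p$, so we go to first order, after splitting off the symmetries of $Q$. Let $\mathfrak m$ be a complement of $\mathrm{Lie}(H)=\mathfrak{so}(2)$ in $\mathfrak{gl}(3)$. The map $\mathfrak m\times H\to GL(3)$, $(X,O)\mapsto(I+X)O$, is a local diffeomorphism at $(0,M)$, since its differential there is $(X,\zeta M)\mapsto(X+\zeta)M$ with $\zeta\in\mathfrak{so}(2)$. So for large $j$ we have $M_j=(I+X_j)O_j$ with $X_j\in\mathfrak m$, $X_j\to0$, $O_j\in H$, $O_j\to M$. Substituting $x=O_j^{-1}v$ in $Q-\varepsilon_jP=(Q+\varepsilon_jP)\circ M_j+\ell_j$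 and using the $H$-invariance of $Q$, we find
\[
\big[Q\circ(I+X_j)-Q\big]+\varepsilon_j\big[P\circ(I+X_j)+P\circ O_j^{-1}\big]+\text{linear}=0 .
\]
Divide by $\max(\varepsilon_j,|X_j|)$ and pass to a subsequential limit; the linear terms converge because the others do. We obtain $e\ge0$, $X\in\mathfrak m$ with $\max(e,|X|)=1$, and $c'\in\mathbb R^3$ such that on $\mathbb S^2$
\begin{equation}\label{eq:lin}
\langle\nabla Q(u),Xu\rangle+e\big[P(u)+P(M^{-1}u)\big]+\langle c',u\rangle=0 .
\end{equation}

\emph{The modes $3$ and $m$.} By \eqref{eq:xq} the components of $\nabla Q(u)=x_q(u)$ contain Fourier modes $\le1$ in $\varphi$, and so do those of $Xu$. So the first and third terms of \eqref{eq:lin} have modes $\le2$, while the second has only the modes $3$ and $m\ge4$. Hence the second term vanishes by itself. The map $M^{-1}\in H$ acts by $\varphi\mapsto\pm\varphi+\alpha$, $t\mapsto\pm t$, and $a,y$ are even in $t$ and not identically zero. If $e\ne0$, then $P+P\circ M^{-1}=0$ forces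
\[
3\alpha\equiv\pi,\qquad m\alpha\equiv\pi\pmod{2\pi}.
\]
So $3\alpha=(2i+1)\pi$ and $m\alpha=(2l+1)\pi$ with integers $i,l$, whence $m(2i+1)=3(2l+1)$; this is impossible because $m$ is even. Therefore $e=0$ and $|X|=1$.

\emph{The modes $\le2$.} What remains of \eqref{eq:lin} is, by homogeneity, $\langle\nabla Q(x),Xx\rangle=-\langle c',x\rangle$ for $x\ne0$. Hence
\[
\frac d{d\tau}Q(e^{\tau X}x)=-\langle c',e^{\tau X}x\rangle ,
\]
and $Q\circ e^{\tau X}=Q+\text{linear}$ for all $\tau$. By Lemma~\ref{lem:sym}, $e^{\tau X}\in H$ for all $\tau$, so $X\in\mathfrak{so}(2)\cap\mathfrak m=0$. This contradicts $|X|=1$ and proves Theorem~\ref{thm:affine}.\qed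

\begin{thebibliography}{9}
\bibitem{problem} \emph{Gauss Rigidity and Volume Preservation Under Preserving Curvature Deformations for Hedgehogs}, \url{https://www.inspe-paris.fr/system/files/2021-06/rimapublie.pdf}.
\bibitem{federer} Federer, \emph{Geometric Measure Theory}.
\end{thebibliography}

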